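\title{Piecewise linear $n$-soft maps are Serre $n$-fibrations}


\begin{abstract}
A map is $n$-soft if every relative lifting problem whose domain is a paracompact space of dimension at most $n$ can be solved. We prove that a piecewise linear $n$-soft map of compact polyhedra has the homotopy lifting property for cubes of dimension at most $n$, although the homotopies to be lifted have domains of dimension up to $n+1$. We also characterize both classes of maps by the connectivity of the fibers of certain simplicial maps between links, and we show that the dimension $n$ is optimal and that the cubes cannot be replaced by arbitrary $n$-dimensional compacta.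
\end{abstract}


\section{The question}

Throughout, $I=[0,1]$, $D^j$ is the closed unit ball in $\mathbb R^j$, and $S^{j-1}$ is its boundary; $D^0$ is a point and $S^{-1}=\emptyset$. We fix an integer $n\ge 0$. A space $F$ is \emph{$(n-1)$-connected} if every map $S^{j-1}\to F$ with $0\le j\le n$ extends to $D^j$. The case $j=0$ says that $F$ is nonempty. Paracompact spaces are Hausdorff, $\dim$ is covering dimension, and maps are continuous.

\begin{definition}\label{def:soft}
A map $p:E\to B$ is \emph{$n$-soft} if for every paracompact space $X$ with $\dim X\le n$, every closed $A\subset X$, and all maps $g:A\to E$ and $h:X\to B$ with $pg=h|_A$, there is a map $G:X\to E$ with $G|_A=g$ and $pG=h$.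
\end{definition}

\begin{definition}\label{def:serre}
A map $p:E\to B$ is a \emph{Serre $n$-fibration} if for every $k\le n$, every map $f:I^k\to E$ and every homotopy $H:I^k\times I\to B$ with $H(\cdot,0)=pf$, there is a homotopy $G:I^k\times I\to E$ with $G(\cdot,0)=f$ and $pG=H$.
\end{definition}

\begin{definition}
A map $p:E\to B$ of compact polyhedra is \emph{piecewise linear} (PL) if for some triangulations of $E$ and $B$ it maps each simplex of $E$ linearly into a simplex of $B$.
\end{definition}

The following question is posed in \cite{RP}: \emph{is every piecewise linear $n$-soft map of compact polyhedra a Serre $n$-fibration?}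

To see what is at stake, compare the dimensions. The homotopy lifting problem for $I^k$ is a relative lifting problem for the pair $(I^k\times I,\;I^k\times 0)$, whose dimension is $k+1$. So for $n\ge1$ an $n$-soft map is a Serre $(n-1)$-fibration by definition, and the question is whether one more dimension can be gained. There is a reason for doubt. Applied to $(D^j,S^{j-1})$ and constant maps $h$, softness says that the fibers of $p$ are $(n-1)$-connected, and it says nothing about $\pi_n$ of the fibers; so a lifting problem on an $(n+1)$-cell with data on the whole boundary sphere may well be unsolvable. There is also a reason for hope: in the homotopy lifting problem the data are given on one facet of the cube only. The second reason prevails.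

\begin{theorem}\label{thm:A}
Every piecewise linear $n$-soft map of compact polyhedra is a Serre $n$-fibration.
\end{theorem}

The result is sharp in two respects: in the conclusion $n$ cannot be replaced by $n+1$, and homotopies of arbitrary $n$-dimensional compacta, instead of cubes, need not lift; see Section~\ref{sec:sharp}.

The proof rests on the fact that $p$ can be made simplicial for finite triangulations, which gives $p$ a local cone structure. Condition (L) of Section~\ref{sec:cond}, on the connectivity of the fibers of maps between links, connects the two properties: softness implies (L) (Section~\ref{sec:nec}), and (L) implies the Serre property (Sections~\ref{sec:lift} and \ref{sec:suff}). Theorem~\ref{thm:B} turns this into a characterization of both classes.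

\section{The model case}\label{sec:model}

Let $p:D^{n+1}\to[0,1]$, $p(x)=|x|$. Up to homeomorphism, this is the cone over $\partial\Delta^{n+1}$ projected to its cone parameter, which is a PL map. Its fibers are a point and copies of $S^n$. They are $(n-1)$-connected, but the spheres are not $n$-connected. Let us lift homotopies by hand.

\emph{$n=0$.} Here $p:[-1,1]\to[0,1]$ is the absolute value. Let $h:I\to[0,1]$ be a path and let $|x_0|=h(0)$. The set $U=\{t:h(t)>0\}$ is open in $I$. On each of its components choose a sign; on the component containing $0$, if there is one, choose the sign of $x_0$. Let $G(t)=\pm h(t)$ on $U$ with the chosen sign, and $G(t)=0$ off $U$. Then $G$ lifts $h$ and starts at $x_0$. It is continuous even if $U$ has infinitely many components, because $|G|=h$ tends to $0$ at the complement of $U$: near the cone point, the choice of sign does not matter.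

\emph{General $n$.} Let $f:I^k\to D^{n+1}$ and $H:I^k\times I\to[0,1]$ with $H(\cdot,0)=|f|$, $k\le n$. Put $U=\{H>0\}$, an open set, and $V=U\cap(I^k\times0)$. If the map $f/|f|:V\to S^n$ extends to $\ell:U\to S^n$, then $G=H\ell$ on $U$, $G=0$ off $U$, is a lift, again continuous. So everything depends on an extension problem on the \emph{open} set $U\subset I^k\times I$. No control of $\ell$ at the frontier of $U$ is required.

\emph{$k=n=1$.} The set $V$ is open in $I$, so its components are intervals and $f/|f|=e^{i\theta}$ with $\theta:V\to\mathbb R$ continuous. Since $V$ is closed in $U$, the function $\theta$ extends to $U$ by Tietze's theorem, and $\ell=e^{i\theta}$.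

For larger $n$ there is no function $\theta$, and the extension over the set $U$, of dimension up to $n+1$, is Lemma~\ref{lem:open} below. Its idea is that $U$ either is the whole cube, and then we have an ordinary homotopy lifting problem, or misses a point, and then obstructions on $(n+1)$-cells can be pushed out of $U$.

The general proof follows this pattern: the sphere $S^n$ becomes the link-type complex $L_\sigma$ of the next section, and the cone structure gives continuity at the frontier. One further phenomenon, absent at the cone point of the model, is dealt with in Section~\ref{sec:suff}: near a simplex $\sigma$ of $E$ the map $p$ may have fiber directions that do not lead away from $p(\sigma)$.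

\section{Transverse links and the characterization}\label{sec:cond}

A PL map of compact polyhedra is simplicial for suitable triangulations \cite[Thm 2.14]{RS}, and softness and the Serre property are invariant under homeomorphisms of $E$ and $B$. \emph{From now on $p:E\to B$ is a simplicial map of finite simplicial complexes.} The simplices of a complex are nonempty vertex sets; a complex may be empty. A complex and its polyhedron are denoted by the same letter. Points are written in barycentric coordinates $x=(x_v)$, so that $p(x)_w=\sum_{p(v)=w}x_v$, and distances $|x-x'|$ are measured by a fixed norm on coordinate vectors. The support $\operatorname{supp}x=\{v:x_v>0\}$ is a simplex.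

For a simplex $\sigma$ let $\sigma^\circ$ be the open simplex, and let
\[
\operatorname{St}(\sigma)=\{x:\ x_v>0\ \text{for all }v\in\sigma\}
\]
be its open star. It is an open set. The intersection $\operatorname{St}(\sigma)\cap \operatorname{St}(\sigma')$ is $\operatorname{St}(\sigma\cup\sigma')$ if $\sigma\cup\sigma'$ is a simplex, and is empty otherwise. Moreover $p(\operatorname{St}(\sigma))\subset\operatorname{St}(p(\sigma))$.

Let $\sigma$ be a simplex of $E$ and $\tau=p(\sigma)$. The possible directions in which one leaves $\tau^\circ$ in $B$ form the link
\[
M_\tau=\operatorname{lk}(\tau,B)=\{\gamma:\ \gamma\cap\tau=\emptyset,\ \gamma\cup\tau\in B\}.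
\]
In which ways can one follow such a direction in $E$, starting from $\sigma^\circ$? The vertices of $\operatorname{lk}(\sigma,E)$ are of two kinds. Moving toward a vertex over $\tau$ one stays over $\tau$; only the other vertices lead away from $\tau$. So we define the \emph{transverse link}
\[
L_\sigma=\{\beta:\ \beta\cap\sigma=\emptyset,\ \beta\cup\sigma\in E,\ p(\beta)\cap\tau=\emptyset\},
\]
the full subcomplex of $\operatorname{lk}(\sigma,E)$ spanned by the vertices not over $\tau$. If $\beta\in L_\sigma$, then $p(\beta)\cup\tau=p(\beta\cup\sigma)$ is a simplex of $B$, so $p$ restricts to a simplicial map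
\[
p_\sigma:L_\sigma\to M_\tau .
\]
In the model case with $\sigma$ the cone point, $p_\sigma$ is the map of $\partial\Delta^{n+1}\cong S^n$ to a point.

The construction can be iterated. For $\beta\in L_\sigma$ both $(L_\sigma)_\beta$ and $L_{\sigma\cup\beta}$ consist of the simplices $\beta'$ that are disjoint from $\sigma\cup\beta$, for which $\beta'\cup\beta\cup\sigma\in E$, and for which $p(\beta')$ is disjoint from $\tau\cup p(\beta)$. Also $\operatorname{lk}(p(\beta),M_\tau)=\operatorname{lk}(\tau\cup p(\beta),B)$. Hence
\begin{equation}\label{eq:iter}
(p_\sigma)_\beta=p_{\sigma\cup\beta}\qquad(\beta\in L_\sigma).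
\end{equation}

We consider two conditions.
\begin{itemize}
\item[(L)] For every simplex $\sigma$ of $E$, all fibers of $p_\sigma$ over points of $M_{p(\sigma)}$ are $(n-1)$-connected (in particular nonempty).
\item[(F)] All fibers of $p$ over points of $B$ are $(n-1)$-connected.
\end{itemize}
Condition (F) is global, while (L) is local: as we shall see in Section~\ref{sec:soft}, it controls the part of a nearby fiber that lies close to a given point of $E$.

\begin{theorem}\label{thm:B}
Let $p:E\to B$ be a simplicial map of finite simplicial complexes.
\begin{enumerate}
\item $p$ is a Serre $n$-fibration if and only if \textup{(L)} holds.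
\item $p$ is $n$-soft if and only if \textup{(L)} and \textup{(F)} hold, and if and only if $p$ is a Serre $n$-fibration with $(n-1)$-connected fibers.
\end{enumerate}
\end{theorem}

If $B$ is a point, then (L) is vacuous: every map to a point is a Serre $n$-fibration, and $E$ is $n$-soft over a point exactly when it is $(n-1)$-connected. Applying part (2) for all $n$, we get:

\begin{corollary}
A PL map of compact polyhedra is $n$-soft for all $n$ if and only if it is a Serre fibration (that is, a Serre $n$-fibration for all $n$) with weakly contractible fibers.
\end{corollary}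

Theorem~\ref{thm:A} follows from Proposition~\ref{prop:softL} ($n$-soft implies (L) and (F)) and Proposition~\ref{prop:LSerre} ((L) implies Serre). The remaining implications of Theorem~\ref{thm:B} are Proposition~\ref{prop:SerreL} (Serre implies (L)) and Proposition~\ref{prop:LFsoft} ((L) and (F) imply $n$-soft).

\section{Coordinates near a simplex}\label{sec:coord}

Fix a simplex $\sigma$ of $E$ and put $\tau=p(\sigma)$, $W=\operatorname{St}(\sigma)$, $N=\operatorname{St}(\tau)$.

\subsection*{Downstairs} For $y\in N$ let $s(y)=\sum_{w\notin\tau}y_w\in[0,1)$. Let $\alpha(y)\in\tau^\circ$ be the normalized $\tau$-part of $y$ and, if $s(y)>0$, let $\mu(y)\in M_\tau$ be the normalized remaining part. Thus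
\[
y=(1-s)\alpha+s\mu .
\]

\subsection*{Upstairs} The same splitting works well on the \emph{slice}
\[
T=\{x\in W:\ x_v=0\text{ whenever }v\notin\sigma,\ p(v)\in\tau\},
\]
a closed subset of $W$. For $x\in T$ write $x=(1-s)\alpha(x)+s\lambda(x)$, where $s=s(x)=\sum_{v\notin\sigma}x_v$, $\alpha(x)\in\sigma^\circ$, and, if $s>0$, $\lambda(x)\in L_\sigma$. A vertex in the support of $x\in T$ lies over $\tau$ exactly if it is in $\sigma$. Therefore
\begin{equation}\label{eq:coord}
s(p(x))=s(x),\qquad \alpha(p(x))=p(\alpha(x)),\qquad \mu(p(x))=p_\sigma(\lambda(x)),
\end{equation}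
the last one if $s(x)>0$. Conversely, for $0<s<1$, $\alpha\in\sigma^\circ$ and $\lambda\in L_\sigma$, the point $(1-s)\alpha+s\lambda$ lies in $T$ and has these coordinates; and every $\alpha\in\sigma^\circ$ lies in $T$ and has $s=0$.

An expression $(1-s)\alpha+s\lambda$, read as $\alpha$ where $s=0$, is continuous as soon as $s$ and $\alpha$ are continuous and $\lambda$ is defined and continuous where $s>0$, because $\lambda$ stays bounded. This is the cone effect seen in Section~\ref{sec:model}.

\subsection*{Retraction to the slice} For each $w\in\tau$ choose a vertex $c(w)\in\sigma$ over $w$. For $\varphi\in I$ and $x\in W$ let $D_\varphi(x)$ be obtained from $x$ as follows: for every $v\notin\sigma$ with $p(v)\in\tau$, replace $x_v$ by $\varphi x_v$ and add the removed weight $(1-\varphi)x_v$ to the coordinate of $c(p(v))$. The support does not grow, since $\sigma\subset\operatorname{supp}x$, and the coordinates at $\sigma$ do not decrease. So $D:I\times W\to W$ is well defined and continuous. Weight is moved only between vertices with the same image. Hence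
\begin{equation}\label{eq:D}
D_1=\mathrm{id},\qquad D_0(W)\subset T,\qquad D_\varphi|_T=\mathrm{id},\qquad pD_\varphi=p .
\end{equation}

\begin{example}\label{ex:triangle}
Let $E$ be the triangle with vertices $u,v,w$, let $B=[0,1]$, $p(u)=p(v)=0$, $p(w)=1$, and $\sigma=\{u\}$. Then $W=\{x_u>0\}$, the slice $T=\{x_u>0,\ x_v=0\}$ is the half-open edge from $u$ toward $w$, and $D_\varphi$ moves points parallel to the edge $uv$, hence along the fibers, into $T$. The complement $W\setminus T$ is $\operatorname{St}(\{u,v\})$.
\end{example}

Scaled copies of fibers of $p_\sigma$ thus occur in the fibers of $p$ near $\sigma^\circ$, and $D_0$ allows one to recover them: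

\begin{lemma}\label{lem:read}
Let $a\in\sigma^\circ$, $b=p(a)$, $m\in M_\tau$, $0<s<1$, $j\ge0$, and let $g:S^{j-1}\to p_\sigma^{-1}(m)$ be a map. If a map $F:D^j\to\operatorname{St}(\sigma)$ satisfies $pF=(1-s)b+sm$ (a constant) and $F=(1-s)a+sg$ on $S^{j-1}$, then $\lambda D_0F:D^j\to p_\sigma^{-1}(m)$ extends $g$.
\end{lemma}

\begin{proof}
$D_0F$ has values in $T$ and lies over $(1-s)b+sm$ by \eqref{eq:D}. By \eqref{eq:coord} its $s$-coordinate is $s>0$, so $\lambda D_0F$ is defined and continuous, and $p_\sigma\lambda D_0F=m$. On $S^{j-1}$ the values of $F$ are in $T$, so $D_0F=F$ there and $\lambda D_0F=g$.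
\end{proof}

\section{Why (L) is necessary}\label{sec:nec}

To fill a sphere in a fiber of $p_\sigma$ we place it, scaled down, into nearby fibers of $p$ and fill it there. By Lemma~\ref{lem:read} we only have to make sure that the filling remains in $\operatorname{St}(\sigma)$. Filling one scaled sphere gives no such control. So we fill a whole family of them, shrinking to a point of $\sigma^\circ$, by one continuous map.

\begin{proposition}\label{prop:softL}
If $p$ is $n$-soft, then \textup{(L)} and \textup{(F)} hold.
\end{proposition}

\begin{proof}
For (F), lift the constant map $D^j\to\{b\}$ with prescribed lift on $S^{j-1}$, $0\le j\le n$.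

For (L), let $\sigma$ be a simplex of $E$, $\tau=p(\sigma)$, $m\in M_\tau$, $0\le j\le n$, and $g:S^{j-1}\to p_\sigma^{-1}(m)$. Let $a$ be the barycenter of $\sigma$ and $b=p(a)\in\tau^\circ$. Let $X=\{\infty\}\cup\bigsqcup_{i\ge1}D_i$ be the one-point compactification of a countable disjoint union of copies $D_i$ of $D^j$. This is a compact metrizable space, and $\dim X\le j\le n$: given an open cover, a set $\{\infty\}\cup\bigsqcup_{i>i_0}D_i$, which is open and closed, lies in one of its members, and what remains is a finite disjoint union of $j$-balls. Let $A=\{\infty\}\cup\bigsqcup\partial D_i$, a closed subset, and $s_i=1/(i+1)$. Define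
\[
h=(1-s_i)b+s_im\ \text{ on }D_i,\quad h(\infty)=b,\qquad
g_A=(1-s_i)a+s_ig\ \text{ on }\partial D_i,\quad g_A(\infty)=a .
\]
These maps are continuous since $s_i\to0$, and $pg_A=h|_A$. By softness there is a lift $G:X\to E$ of $h$ extending $g_A$. Since $G(\infty)=a\in\operatorname{St}(\sigma)$, we have $G(D_i)\subset\operatorname{St}(\sigma)$ for some $i$. Lemma~\ref{lem:read}, applied to $F=G|_{D_i}$ and $s=s_i$, extends $g$.
\end{proof}

\begin{proposition}\label{prop:SerreL}
If $p$ is a Serre $n$-fibration, then \textup{(L)} holds.
\end{proposition}

\begin{proof}
Let $\sigma,\tau,m,j,g,a,b$ be as in the preceding proof. The family of spheres now comes from one map of $D^j$, the cone on $g$. Put $\gamma(r)=(1-\frac r2)b+\frac r2m$ for $r\in I$ and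
\[
f:D^j\to E,\qquad f(x)=\Bigl(1-\frac{|x|}2\Bigr)a+\frac{|x|}2\,g\Bigl(\frac x{|x|}\Bigr)\ \ (x\ne0),\quad f(0)=a .
\]
Then $pf(x)=\gamma(|x|)$. As $D^j\cong I^j$ and $j\le n$, the homotopy $(x,u)\mapsto\gamma(|x|+u(1-|x|))$ on $D^j\times I$ has a lift $G'$ with $G'(\cdot,0)=f$. For $0<r<1$ let
\[
F_r:D^j\to E,\qquad F_r(x)=G'\Bigl(rx,\ \frac{r-r|x|}{1-r|x|}\Bigr).
\]
Then $pF_r=\gamma(r)$, and for $|x|=1$ we have $F_r(x)=f(rx)=(1-\frac r2)a+\frac r2g(x)$. The second argument of $G'$ is at most $r$, so $F_r$ converges uniformly to $G'(0,0)=a$ as $r\to0$. For small $r$ the image of $F_r$ lies in $\operatorname{St}(\sigma)$, and Lemma~\ref{lem:read} with $s=r/2$ extends $g$.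
\end{proof}

\section{Two lifting lemmas}\label{sec:lift}

The lemmas of this section concern arbitrary maps of topological spaces. We use the following consequences of the definition of a Serre $n$-fibration $q:X\to Y$. If $(P,Q)$ is homeomorphic to $(I^k\times I,\ I^k\times0)$ with $k\le n$, then for every map $h:P\to Y$ a given lift of $h|_Q$ extends to a lift of $h$. This applies to the pairs
\[
(\Delta^k\times I,\ \Delta^k\times0\cup\partial\Delta^k\times I)\quad\text{and}\quad(\text{a $(k+1)$-cube},\ \text{the union of all its facets but one}).
\]
Using the first pair simplex by simplex, one lifts homotopies of simplicial complexes of dimension at most $n$, also relative to a subcomplex on which the lift is given.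

We further use that an open subset of $I^k$ has, for any given open cover, a locally finite triangulation each of whose closed simplices lies in a member of the cover.

\begin{lemma}[Gluing]\label{lem:glue}
Let $q:X\to Y$ be a map and let $\mathcal U$ be an open cover of $X$, closed under nonempty finite intersections, such that $q|_U:U\to Y$ is a Serre $n$-fibration for every $U\in\mathcal U$. Let $K$ be an open subset of $I^k$, $k\le n$, and let $f:K\to X$, $H:K\times I\to Y$ with $H(\cdot,0)=qf$. Then $H$ has a lift $G:K\times I\to X$ with $G(\cdot,0)=f$.
\end{lemma}

Each $U$ is required to lift \emph{all} homotopies in $Y$, so no simplex ever has to change its member of the cover. The only point is to choose these members compatibly on faces.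

\begin{proof}
Triangulate $K$, locally finitely, so that $f$ maps each closed simplex into a member of $\mathcal U$. For each maximal simplex $d$ choose $U_d\in\mathcal U$ with $f(d)\subset U_d$. For an arbitrary simplex $e$ let $V_e$ be the intersection of the sets $U_d$ over all maximal simplices $d\supset e$. There are finitely many such $d$, and at least one, and $f(e)\subset V_e$, so $V_e\in\mathcal U$. If $e'$ is a face of $e$, then $V_{e'}\subset V_e$. By induction on $\dim e$ define $G$ on $e\times I$ with values in $V_e$, extending what is already given on $e\times0\cup\partial e\times I$. The given part has values in $V_e$, and the extension exists since $q|_{V_e}$ is a Serre $n$-fibration and $\dim e\le n$. By local finiteness $G$ is continuous.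
\end{proof}

The next lemma contains the gain of one dimension.

\begin{lemma}[Lifting over open sets]\label{lem:open}
Let $q:L\to M$ be a Serre $n$-fibration all of whose fibers are $(n-1)$-connected. Let $k\le n$, let $U\subset I^k\times I$ be open, and let $V=U\cap(I^k\times0)$. Given $h:U\to M$ and a lift $g:V\to L$ of $h|_V$, there is a lift $G:U\to L$ of $h$ with $G|_V=g$.
\end{lemma}

\begin{proof}
\emph{Step 1: cells of dimension at most $n$ can be filled from their boundary.} We claim: for $j\le n$, $h:D^j\to M$ and a lift $g:S^{j-1}\to L$ of $h|_{S^{j-1}}$, there is a lift $D^j\to L$ of $h$ extending $g$.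

For $j=0$ this holds since fibers are nonempty. Let $j\ge1$. Lift the homotopy $(x,t)\mapsto h((1-t)x)$ on $S^{j-1}\times I$ to $\Phi$ with $\Phi(\cdot,0)=g$. The map $\Phi(\cdot,1)$ takes $S^{j-1}$ into the fiber $q^{-1}(h(0))$, so it extends to $\theta:D^j\to q^{-1}(h(0))$. Put
\[
g_0(x)=\begin{cases}\Phi\bigl(x/|x|,\,2-2|x|\bigr),&|x|\ge\frac12,\\ \theta(2x),&|x|\le\frac12,\end{cases}
\qquad
\rho(x)=\begin{cases}(2|x|-1)\,x/|x|,&|x|\ge\frac12,\\ 0,&|x|\le\frac12.\end{cases}
\]
Then $g_0$ is continuous, $g_0=g$ on $S^{j-1}$, and $qg_0=h\rho$. The homotopy $(x,t)\mapsto h((1-t)\rho(x)+tx)$ from $h\rho$ to $h$ is stationary on $S^{j-1}$. As $j\le n$, it lifts, starting from $g_0$ and stationary on $S^{j-1}$. The end of the lift proves the claim.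

\emph{Step 2: exhaustion.} The $(k+1)$-cells of a decomposition of $U$ may have dimension $n+1$, and in general such cells cannot be filled from their whole boundary. But they can be filled from all of their facets but one. We therefore want to reserve for each cube a facet of its own on which nothing has been prescribed when the cube is filled.

If $U=I^k\times I$, the lemma is the homotopy lifting property. Otherwise let $\mathcal Q_i$, $i\ge0$, be the subdivision of $I^{k+1}=I^k\times I$ into dyadic cubes of side $2^{-i}$, and let $U_i$ be the union of the cubes of $\mathcal Q_i$ contained in $U$. Then $U_0=\emptyset$ and $U_i\subset U_{i+1}$. The interiors of the $U_i$ in $I^{k+1}$ cover $U$, since the cubes of $\mathcal Q_i$ containing a given point $x\in U$ form a neighborhood of $x$, which lies in $U$ for large $i$. Suppose that a lift is defined on $U_i$ and agrees with $g$ on $U_i\cap V$. We extend it to $U_{i+1}$ so that it agrees with $g$ on $U_{i+1}\cap V$.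

\emph{Step 3: reserving facets.} Let $c\in\mathcal Q_{i+1}$ be a \emph{new} cube: $c\subset U$, $c\not\subset U_i$. Let $\hat c\in\mathcal Q_i$ be its parent. Then $\hat c\not\subset U$, so some of the $2^{k+1}$ children of $\hat c$ are not contained in $U$; call these children bad. The children of $\hat c$ form a connected graph, two of them being adjacent if they share a facet. Let $d(c)\ge1$ be the distance from $c$ to the set of bad children in this graph, choose a child $c^*$ adjacent to $c$ with $d(c^*)=d(c)-1$ (where $d=0$ for bad children), and put $\varphi_c=c\cap c^*$; see Figure~\ref{fig:cubes}.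

\begin{figure}[ht]
\begin{tikzpicture}[scale=1.4]
\fill[gray!35] (1,1) rectangle (2,2);
\draw (0,0) rectangle (2,2);
\draw (1,0)--(1,1);
\draw[line width=2pt] (1,1)--(1,2);
\draw[line width=2pt] (1,1)--(2,1);
\draw[line width=2pt] (0,1)--(1,1);
\node at (0.6,0.45) {$2$};
\node at (0.5,1.4) {$1$};
\node at (1.4,0.45) {$1$};
\node at (1.5,1.5) {$0$};
\draw[->] (0.25,0.7)--(0.25,1.3);
\draw[->] (0.7,1.75)--(1.3,1.75);
\draw[->] (1.75,0.7)--(1.75,1.3);
\end{tikzpicture}
\caption{A dyadic square with four children. The shaded child is not contained in $U$. The numbers are the distances $d$ to it, the arrows point from each new child $c$ to $c^*$, and the thick edges are the reserved facets $\varphi_c$. The lower left child is filled first, from its three other edges; the children with $d=1$ follow.}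
\label{fig:cubes}
\end{figure}

The facet $\varphi_c$ lies in exactly two cubes of $\mathcal Q_{i+1}$, namely $c$ and $c^*$. Different new cubes have different reserved facets: if $\varphi_c=\varphi_{c'}$ with $c\ne c'$, then $c'=c^*$ and $c=c'^*$, which contradicts the distances. The relative interior of $\varphi_c$ lies in the interior of $\hat c$. Since $\hat c$ is not one of the cubes that make up $U_i$, this relative interior meets neither $U_i$ nor $I^k\times0$.

\emph{Step 4: extending the lift.} Regard $U_{i+1}$ as a subcomplex of the cubical complex $\mathcal Q_{i+1}$. On its subcomplex $U_i\cup(U_{i+1}\cap(I^k\times0))$ a lift is given, and this subcomplex contains no reserved facet. First extend the lift, in order of dimension, to all cells of $U_{i+1}$ of dimension at most $k$ other than the reserved $k$-cells. This is possible by Step 1, as $k\le n$.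

Then treat the new cubes within each parent $\hat c$ in order of decreasing $d$. When $c$ is treated, the lift is defined on all facets of $c$ except $\varphi_c$. Indeed, a facet that is not reserved has been dealt with already. If a facet of $c$ is $\varphi_{c'}$ with $c'\ne c$, then $c=c'^*$, so $c'$ is a child of $\hat c$ with $d(c')=d(c)+1$, and the lift was defined on $\varphi_{c'}$ when $c'$ was treated. On $\varphi_c$ itself nothing has been prescribed apart from its boundary, because the only other cube that contains it is $c^*$, which is either bad or treated later. Now extend the lift over $c$, and thereby over $\varphi_c$, using that $q$ is a Serre $n$-fibration and $k\le n$.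

In the limit we obtain a lift $G$ on $U$ with $G|_V=g$. It is continuous on each $U_i$, and the interiors of the $U_i$ cover $U$, so $G$ is continuous.
\end{proof}

\section{(L) implies the Serre property}\label{sec:suff}

\begin{proposition}\label{prop:LSerre}
If \textup{(L)} holds, then $p$ is a Serre $n$-fibration.
\end{proposition}

The proof is by induction on $\dim B$, for all simplicial maps of finite complexes at once; here $\dim\emptyset=-1$. If $B=\emptyset$, there is nothing to prove. For every simplex $\sigma$ of $E$, each map $(p_\sigma)_\beta$ is some $p_{\sigma\cup\beta}$ by \eqref{eq:iter}, so $p_\sigma$ satisfies (L); and $\dim M_{p(\sigma)}<\dim B$. By induction we may assume that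
\begin{equation}\label{eq:ind}
\text{every $p_\sigma$ is a Serre $n$-fibration, and by (L) its fibers are $(n-1)$-connected.}
\end{equation}
We pass from the maps $p_\sigma$ to slices, from slices to stars, and from stars to $E$.

\subsection{Slices}
For this step the argument is that of the model case.

\begin{lemma}\label{lem:slice}
In the notation of Section~\ref{sec:coord}, assume \eqref{eq:ind}. Then $p|_T:T\to N$ is a Serre $n$-fibration.
\end{lemma}

\begin{proof}
Let $k\le n$, $f:I^k\to T$, $H:I^k\times I\to N$, $H(\cdot,0)=pf$. We lift the coordinates of $H$ separately. For $v\in\sigma$ put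
\[
a(x,t)_v=\alpha(f(x))_v\cdot\frac{\alpha(H(x,t))_{p(v)}}{\alpha(H(x,0))_{p(v)}} .
\]
The denominators are positive. Since $\alpha(H(x,0))=p(\alpha(f(x)))$, the sum of $\alpha(f(x))_v$ over the vertices $v\in\sigma$ above $w\in\tau$ is $\alpha(H(x,0))_w$. Hence $a:I^k\times I\to\sigma^\circ$ is a continuous map with $pa=\alpha H$ and $a(\cdot,0)=\alpha f$.

Let $U=\{sH>0\}$, an open set. By \eqref{eq:ind} and Lemma~\ref{lem:open} there is a lift $\ell:U\to L_\sigma$ of $\mu H|_U$ along $p_\sigma$ with $\ell(x,0)=\lambda(f(x))$ for $(x,0)\in U$. By the remarks in Section~\ref{sec:coord}, $G=(1-sH)\,a+(sH)\,\ell$ is a continuous map into $T$. It lifts $H$, and $G(\cdot,0)=f$.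
\end{proof}

\subsection{Stars} If $W=T$, we have lifted homotopies in $W$. In general, $W$ is the union of the closed set $T$ and the open set $W'=W\setminus T$, and in $W'$ we can lift by considering larger simplices over the same $\tau$ (in Example~\ref{ex:triangle}, the simplex $\{u,v\}$). The two lifts are unrelated. To merge them, we follow the lift in $W'$ for a short time, which depends on the initial point and tends to $0$ as that point approaches $T$. Meanwhile we push the lift into $T$ by $D_\varphi$. From then on we continue in $T$.

\begin{lemma}\label{lem:star}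
Under the assumption \eqref{eq:ind}, for every simplex $\sigma$ of $E$ the map $p:\operatorname{St}(\sigma)\to\operatorname{St}(p(\sigma))$ is a Serre $n$-fibration.
\end{lemma}

\begin{proof}
We use downward induction on $\dim\sigma$ and the notation of Section~\ref{sec:coord}; let $W'=W\setminus T$. The family
\[
\mathcal U=\{\operatorname{St}(\sigma'):\ \sigma'\supsetneq\sigma,\ p(\sigma')=\tau\}
\]
consists of open subsets of $W'$ and is closed under nonempty finite intersections. It covers $W'$: if $x\in W'$, then $x_v>0$ for some $v\notin\sigma$ with $p(v)\in\tau$, and $x\in\operatorname{St}(\sigma\cup\{v\})$. By the downward induction all maps $\operatorname{St}(\sigma')\to\operatorname{St}(\tau)=N$ are Serre $n$-fibrations. So Lemma~\ref{lem:glue} applies to $p:W'\to N$. (If $\mathcal U=\emptyset$, in particular if $\dim\sigma$ is maximal, then $W'=\emptyset$.)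

Let $K=I^k$, $k\le n$, $f:K\to W$, $H:K\times I\to N$, $H(\cdot,0)=pf$. The set $K'=f^{-1}(W')$ is open in $K$. By Lemma~\ref{lem:glue} there is a lift $G':K'\times I\to W'$ of $H|_{K'\times I}$ with $G'(\cdot,0)=f|_{K'}$. If $K'=K$, we are done. Otherwise let $r(x)=\operatorname{dist}(x,K\setminus K')$.

\emph{The switching time.} We construct a continuous $\delta:K\to[0,\frac12]$ with $\delta^{-1}(0)=K\setminus K'$ and
\begin{equation}\label{eq:small}
|G'(x,t)-f(x)|\le r(x)\qquad\text{for }x\in K',\ 0\le t\le\delta(x).
\end{equation}
Let
\[
Z=\{(x,t)\in K'\times I:\ |G'(x,t)-f(x)|\ge r(x)\}\ \cup\ (K\setminus K')\times I .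
\]
The first set is closed in $K'\times I$, so the complement of $Z$ is open in $K'\times I$, hence in $K\times I$, and $Z$ is closed in $K\times I$. It is nonempty. For $x\in K'$ we have $(x,0)\notin Z$, because $G'(x,0)=f(x)$ and $r(x)>0$. Put $\delta(x)=\frac12\min\{1,\operatorname{dist}((x,0),Z)\}$, with the Euclidean distance in $K\times I$. This function is continuous and vanishes exactly on $K\setminus K'$. If $x\in K'$ and $0\le t\le\delta(x)$, then $t<\operatorname{dist}((x,0),Z)$, so $(x,t)\notin Z$, which gives \eqref{eq:small}.

\emph{The lift after the switching time.} Define $g_1:K\to T$ by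
\[
g_1(x)=D_0G'(x,\delta(x))\ \text{ for }x\in K',\qquad g_1(x)=f(x)\ \text{ for }x\notin K'.
\]
It is continuous on the open set $K'$, and its restriction to $K\setminus K'$ is continuous. If $x_j\to x\notin K'$ with $x_j\in K'$, then $G'(x_j,\delta(x_j))\to f(x)$ by \eqref{eq:small}, and so $g_1(x_j)\to D_0f(x)=f(x)$, because $f(x)\in T$. So $g_1$ is continuous. Moreover $pg_1(x)=H(x,\delta(x))$ for all $x$. By Lemma~\ref{lem:slice} there is $G_1:K\times I\to T$ with $G_1(\cdot,0)=g_1$ and $pG_1(x,u)=H\bigl(x,\delta(x)+u(1-\delta(x))\bigr)$.

\emph{The merged lift.} Put
\[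
G(x,t)=\begin{cases}G_1\Bigl(x,\dfrac{t-\delta(x)}{1-\delta(x)}\Bigr),&t\ge\delta(x),\\[3mm] D_{1-t/\delta(x)}\,G'(x,t),&x\in K',\ 0\le t\le\delta(x).\end{cases}
\]
For $t=\delta(x)>0$ both formulas give $D_0G'(x,\delta(x))$. The map $G$ has values in $W$, and $pG=H$ because $pD_\varphi=p$. For $x\in K'$ we have $G(x,0)=D_1f(x)=f(x)$, and for $x\notin K'$ we have $G(x,0)=g_1(x)=f(x)$.

\emph{Continuity.} $G$ is continuous on the closed set $\{t\ge\delta(x)\}$. It is continuous on the open set $K'\times I$, which is the union of two relatively closed pieces on each of which $G$ is continuous. It remains to consider a sequence $(x_j,t_j)\to(x,t)$ with $x\notin K'$, $x_j\in K'$, $t_j\le\delta(x_j)$. Then $t=0$, since $\delta(x)=0$, and $G'(x_j,t_j)\to f(x)\in T$ by \eqref{eq:small}. The map $D:I\times W\to W$ is continuous, $I$ is compact, and $D_\varphi f(x)=f(x)$ for all $\varphi$; therefore $G(x_j,t_j)\to f(x)=G(x,0)$, however the values $\varphi=1-t_j/\delta(x_j)$ behave.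
\end{proof}

\subsection{Globalization}
\begin{proof}[End of the proof of Proposition~\ref{prop:LSerre}]
Let $w$ be a vertex of $B$. The sets $\operatorname{St}(\sigma)$ with $p(\sigma)=\{w\}$ form an open cover of $p^{-1}(\operatorname{St}(w))$, since a point $x$ with $p(x)_w>0$ has a vertex over $w$ in its support. This cover is closed under nonempty finite intersections. Its members are Serre $n$-fibrations over $\operatorname{St}(w)$ by Lemma~\ref{lem:star}. So Lemma~\ref{lem:glue} with $K=I^k$, $k\le n$, shows that $p:p^{-1}(\operatorname{St}(w))\to\operatorname{St}(w)$ is a Serre $n$-fibration.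

Let $f:I^k\to E$ and $H:I^k\times I\to B$ with $H(\cdot,0)=pf$, $k\le n$. By Lebesgue's lemma there are a triangulation of $I^k$ and a partition $0=t_0<\dots<t_l=1$ such that $H$ maps each $d\times[t_{i-1},t_i]$, $d$ a simplex, into some $\operatorname{St}(w)$. Lift successively over $i$ and, for fixed $i$, simplex by simplex in order of dimension, extending the given lift on $d\times t_{i-1}\cup\partial d\times[t_{i-1},t_i]$.
\end{proof}

Propositions~\ref{prop:softL} and \ref{prop:LSerre} prove Theorem~\ref{thm:A}. Propositions~\ref{prop:SerreL} and \ref{prop:LSerre} prove part (1) of Theorem~\ref{thm:B}.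

\section{(L) and (F) imply softness}\label{sec:soft}

The general paracompact spaces in the definition of softness are handled by Michael's selection theorem. We recall the terms. Let $\Psi$ assign to each point of $X$ a nonempty subset of $Y$. It is \emph{lower semicontinuous} if $\{x:\Psi(x)\cap O\ne\emptyset\}$ is open for every open $O\subset Y$. A \emph{selection} of $\Psi$ is a continuous map $G:X\to Y$ with $G(x)\in\Psi(x)$ for all $x$. A family $\mathcal S$ of subsets of $Y$ is \emph{equi-$LC^{n-1}$} if for every $y\in\bigcup\mathcal S$ each neighborhood $O$ of $y$ contains a neighborhood $O'$ of $y$ such that for all $S\in\mathcal S$ and all $1\le j\le n$, every map $S^{j-1}\to S\cap O'$ extends to a map $D^j\to S\cap O$. The condition $\dim_X(X\setminus A)\le n$ means that every closed subset of $X$ contained in $X\setminus A$ has dimension at most $n$; it holds if $\dim X\le n$.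

\medskip
\noindent\textbf{Michael's theorem} \cite[Thm 1.2]{M}. \emph{Let $X$ be paracompact, $A\subset X$ closed, $\dim_X(X\setminus A)\le n$, $Y$ a complete metric space, and $\Psi$ a lower semicontinuous map from $X$ to an equi-$LC^{n-1}$ family of nonempty closed subsets of $Y$ whose members are $(n-1)$-connected. Then every selection of $\Psi|_A$ extends to a selection of $\Psi$.}
\medskip

\begin{lemma}\label{lem:starfib}
If \textup{(L)} holds, then for every simplex $\sigma$ of $E$ all fibers of $p:\operatorname{St}(\sigma)\to\operatorname{St}(p(\sigma))$ are $(n-1)$-connected.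
\end{lemma}

\begin{proof}
Let $\tau=p(\sigma)$ and $y\in\operatorname{St}(\tau)$. By \eqref{eq:D}, $D_\varphi$ is a deformation retraction of $\operatorname{St}(\sigma)\cap p^{-1}(y)$ onto $T\cap p^{-1}(y)$. By \eqref{eq:coord} the latter is homeomorphic to $\{\alpha\in\sigma^\circ:p(\alpha)=\alpha(y)\}$ if $s(y)=0$, and to the product of this set with $p_\sigma^{-1}(\mu(y))$ if $s(y)>0$. The first factor is nonempty and convex, and the second is $(n-1)$-connected by (L).
\end{proof}

\begin{proposition}\label{prop:LFsoft}
If \textup{(L)} and \textup{(F)} hold, then $p$ is $n$-soft.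
\end{proposition}

\begin{proof}
\emph{Small neighborhoods.} Let $e\in E$, let $\sigma=\operatorname{supp}e$, $\tau=p(\sigma)$, $b=p(e)\in\tau^\circ$, and for $0<\kappa\le1$ let
\[
W_\kappa(e)=\{(1-\kappa)e+\kappa y:\ y\in\operatorname{St}(\sigma)\}
=\{x\in\operatorname{St}(\sigma):\ x_v>(1-\kappa)e_v\ \text{for all }v\in\sigma\}.
\]
To see that the two sets are equal, let $x$ be in the second one. Then $y=(x-(1-\kappa)e)/\kappa$ has nonnegative coordinates with sum $1$ and the same support as $x$, so $y\in\operatorname{St}(\sigma)$; the other inclusion is immediate. The second description shows that $W_\kappa(e)$ is open. Since $|(1-\kappa)e+\kappa y-e|=\kappa|y-e|$, these sets form a neighborhood base at $e$. Let $W_\kappa(b)$ be the analogous sets at $b$ in $B$.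

\emph{$p$ is open.} We have $p((1-\kappa)e+\kappa y)=(1-\kappa)b+\kappa p(y)$. By Lemma~\ref{lem:starfib}, $p$ maps $\operatorname{St}(\sigma)$ onto $\operatorname{St}(\tau)$, so $p(W_\kappa(e))=W_\kappa(b)$, which is open.

\emph{The fibers of $p$ form an equi-$LC^{n-1}$ family.} If $b'\notin W_\kappa(b)$, then $W_\kappa(e)\cap p^{-1}(b')=\emptyset$. If $b'=(1-\kappa)b+\kappa y'$ with $y'\in\operatorname{St}(\tau)$, then
\[
W_\kappa(e)\cap p^{-1}(b')=(1-\kappa)e+\kappa\bigl(\operatorname{St}(\sigma)\cap p^{-1}(y')\bigr),
\]
a homothetic copy of a set that is $(n-1)$-connected by Lemma~\ref{lem:starfib}. So one may take $O'=W_\kappa(e)\subset O$ in the definition, and the spheres can even be filled in $p^{-1}(b')\cap O'$.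

\emph{Conclusion.} Let $X,A,g,h$ be as in Definition~\ref{def:soft} and put $\Psi(x)=p^{-1}(h(x))$. For $O\subset E$ open, $\{x:\Psi(x)\cap O\neq\emptyset\}=h^{-1}(p(O))$ is open, so $\Psi$ is lower semicontinuous. Its values are closed and, by (F), nonempty and $(n-1)$-connected. $E$ is compact, hence complete. Since $g$ is a selection of $\Psi|_A$, Michael's theorem gives the required lift $G$.
\end{proof}

By Propositions~\ref{prop:softL} and \ref{prop:LFsoft}, $p$ is $n$-soft if and only if (L) and (F) hold. By part (1) this is the case if and only if $p$ is a Serre $n$-fibration with $(n-1)$-connected fibers. This completes the proof of Theorem~\ref{thm:B}.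

\section{Sharpness}\label{sec:sharp}

We return to the model case. Let $E$ be the cone over $\partial\Delta^{n+1}$ with apex $e$, let $B=[0,1]$ be a $1$-simplex, and let $p(e)=0$ and $p(v)=1$ for all other vertices $v$. Up to homeomorphism, this is the map $D^{n+1}\to[0,1]$, $x\mapsto|x|$. Its fibers are a point or $S^n$, so (F) holds. To check (L), let $\sigma$ be a simplex of $E$.
\begin{itemize}
\item If $\sigma=\{e\}$, then $L_\sigma=\partial\Delta^{n+1}\cong S^n$ and $M_{p(\sigma)}=\{1\}$.
\item If $e\notin\sigma$, then $p(\sigma)=\{1\}$, $L_\sigma=\{e\}$ and $M_{p(\sigma)}=\{0\}$.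
\item If $e\in\sigma\ne\{e\}$, then $p(\sigma)=\{0,1\}$ and $M_{p(\sigma)}=\emptyset$.
\end{itemize}
So (L) holds, and by Theorem~\ref{thm:B} the map $p$ is $n$-soft and a Serre $n$-fibration.

\subsection*{The number $n$ is optimal: $p$ is not a Serre $(n+1)$-fibration} Suppose that $G$ lifts $H(x,t)=|x|+t(1-|x|)$ on $D^{n+1}\times I$ and $G(\cdot,0)=\mathrm{id}$. For $|x|=1$ we have $|G(x,t)|=1$ for all $t$, so $G(\cdot,1)|_{S^n}$ is homotopic to $\mathrm{id}_{S^n}$ as a map $S^n\to S^n$. But $G(\cdot,1)$ maps all of $D^{n+1}$ into $S^n$, a contradiction.

\subsection*{Cubes cannot be replaced by $n$-dimensional compacta} Let $X$ be the one-point compactification of a disjoint union $\bigsqcup_{i\ge1}S^n_i$ of $n$-spheres, a compactum of dimension $n$. Let $f(x)=x/i$ on $S^n_i$, $f(\infty)=0$, and $H(x,t)=|f(x)|+t(1-|f(x)|)$. Suppose that $G:X\times I\to D^{n+1}$ lifts $H$ and $G(\cdot,0)=f$. On $S^n_i\times I$ we have $|G|=H>0$, so $G/|G|$ is a homotopy in $S^n$ from $\mathrm{id}_{S^n}$ to $G(\cdot,1)|_{S^n_i}$, for every $i$. On the other hand, $G(\cdot,1)$ maps $X$ to $S^n$ and is continuous at $\infty$, so for large $i$ its restriction to $S^n_i$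 is not surjective and hence is not homotopic to the identity. This is a contradiction.

So the $n$-soft map $p$ lacks the homotopy lifting property for this $n$-dimensional compactum, although it has it for all simplicial complexes of dimension at most $n$. In the proof of Theorem~\ref{thm:A}, the structure of the cube is used in the triangulations of Lemma~\ref{lem:glue} and in the dyadic subdivisions of Lemma~\ref{lem:open}.

\begin{thebibliography}{9}

\bibitem{M}
Michael, \emph{Continuous selections II}, Ann. of Math. \textbf{64} (1956).

\bibitem{RP}
Source of the problem: \url{https://repovs.fmf.uni-lj.si/files/2022/09/RecProGenTop2.pdf}.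

\bibitem{RS}
Rourke and Sanderson, \emph{Introduction to Piecewise-Linear Topology}.

\end{thebibliography}

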